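# A conic whose cellular $\mathbb A^1$-homology is not constant

Let $k$ be a perfect field. To a smooth $k$-scheme $X$ one can attach homology by covering $X$ more and more finely in the Nisnevich topology, replacing each piece of a hypercovering by the free strictly $\mathbb A^1$-invariant sheaf on it, and taking homology. The output is a system of sheaves indexed by hypercoverings, a pro-object. The survey "A¹-Homotopy And A¹-Algebraic Topology Over A Field, A Survey" (https://claymath.org/wp-content/uploads/2024/12/Morel-lecture-ms.pdf) conjectures that this system is always isomorphic to a single sheaf. These notes first prove the cases where that is easy, and then show that it fails for a conic over $\mathbb Q$.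

## 1. Cellular $\mathbb A^1$-homology is constant in degree zero

A Nisnevich covering of $X$ is a family of étale maps $V_i\to X$ such that every point $x\in X$ lifts to a point of some $V_i$ with the same residue field. All cohomology below is Nisnevich cohomology.

**Definition (strictly $\mathbb A^1$-invariant sheaf).** A Nisnevich sheaf $M$ of abelian groups on smooth $k$-schemes is strictly $\mathbb A^1$-invariant if $H^j(U,M)\to H^j(\mathbb A^1\times U,M)$ is an isomorphism for all smooth $U$ and all $j\ge 0$. These sheaves form a category $\mathcal A=\mathcal Ab_{\mathbb A^1}(k)$.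

For example, the sheaf $\mathcal O^\times$ of units is in $\mathcal A$: on smooth schemes, units and $\mathrm{Pic}=H^1(-,\mathcal O^\times)$ are $\mathbb A^1$-invariant, and $H^j(-,\mathcal O^\times)=0$ for $j\ge2$.

We use the following facts as black boxes.

* **(F1)** (Morel, *The stable $\mathbb A^1$-connectivity theorems*, K-Theory 35 (2005); *$\mathbb A^1$-Algebraic Topology over a Field*, LNM 2052.) $\mathcal A$ is abelian and its inclusion into Nisnevich sheaves of abelian groups is exact. Cohomology sheaves of $\mathbb A^1$-local complexes are strictly $\mathbb A^1$-invariant. For $M\in\mathcal A$ and $U$ smooth irreducible, $M(U)\to M(k(U))$ is injective.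
* **(F2)** (Panin, *Homotopy invariance of the sheaf $W_{Nis}$ and of its cohomology*, 2010; also Morel, LNM 2052.) In characteristic $0$ the Nisnevich sheaf $\mathbf W$ associated with the Witt group presheaf $U\mapsto W(U)$ is strictly $\mathbb A^1$-invariant. Its value on a field $F$ is $W(F)$.
* **(F3)** (Verdier, SGA 4, Exp. V, 7.4.) $H^n(X,\mathcal F)=\operatorname{colim}_{\mathcal X_\bullet}H^n(\mathcal F(\mathcal X_\bullet))$ over hypercoverings up to homotopy, naturally in the sheaf $\mathcal F$.
* **(F4)** For a field $E$ of characteristic $\ne2$ there is a second residue $\partial_t:W(E(t))\to W(E)$ at $t=0$ with uniformizer $t$. It is $W(E)$-linear, kills the image of $W(E)$, and satisfies $\partial_t\langle ut\rangle=\langle u\rangle$ for $u\in E^\times$.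

A complex of sheaves is $\mathbb A^1$-local when its hypercohomology satisfies $H^j(U,-)\cong H^j(\mathbb A^1\times U,-)$ for all $U$ and $j$.

The free strictly $\mathbb A^1$-invariant sheaf $H_0^{\mathbb A^1}(X)\in\mathcal A$ is characterized by a natural identification $\mathrm{Hom}(H_0^{\mathbb A^1}(X),M)\cong M(X)$ for $M\in\mathcal A$. For example $H_0^{\mathbb A^1}(\mathbb A^1)\cong H_0^{\mathbb A^1}(\operatorname{Spec}k)$, because $M(\mathbb A^1)=M(k)$ for all $M\in\mathcal A$.

A pro-object $\text{“}\lim\text{”}A_\alpha$ of $\mathcal A$ is a system of objects indexed by a left filtering category, with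
$$\mathrm{Hom}_{pro}(\text{“}\lim\text{”}A_\alpha,\text{“}\lim\text{”}B_\beta)=\lim_\beta\operatorname{colim}_\alpha\mathrm{Hom}(A_\alpha,B_\beta).$$
In particular $\mathrm{Hom}_{pro}(\text{“}\lim\text{”}A_\alpha,N)=\operatorname{colim}_\alpha\mathrm{Hom}(A_\alpha,N)$ for $N\in\mathcal A$. We call a pro-object constant if it is isomorphic, as a pro-object, to a single $P\in\mathcal A$.

A hypercovering $\mathcal X_\bullet\to X$ generalizes the Čech nerve of a covering: $\mathcal X_0\to X$ is a covering, $\mathcal X_1\to\mathcal X_0\times_X\mathcal X_0$ is a covering, and so on in each simplicial degree.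

**Definition (cellular $\mathbb A^1$-homology).**
$$H^{cell}_*(X):=\lim_{\mathcal X_\bullet\to X}H_*\big(H_0^{\mathbb A^1}(\mathcal X_\bullet)\big)$$
as a graded pro-object of $\mathcal A$. Here $\mathcal X_\bullet$ runs over the Nisnevich hypercoverings of $X$ up to simplicial homotopy (a left filtering, essentially small category; each $\mathcal X_\bullet$ may be chosen to be a simplicial smooth $k$-scheme), and $H_*$ is the homology, computed in $\mathcal A$, of the simplicial object $H_0^{\mathbb A^1}(\mathcal X_\bullet)$.

The conjecture says: for every smooth $X$ and every $n\ge0$, the pro-object $H_n^{cell}(X)$ is constant. In degree $0$ this is true, and the proof is short.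

**Proposition 1.** Over any perfect field, $H_0^{cell}(X)\cong H_0^{\mathbb A^1}(X)$ is constant for every smooth $X$.

*Proof.* Let $\mathcal X_\bullet\to X$ be a hypercovering and $M\in\mathcal A$. Degree-zero homology is the cokernel of $d_0-d_1$, so $\mathrm{Hom}(H_0(H_0^{\mathbb A^1}(\mathcal X_\bullet)),M)$ is the equalizer of $M(\mathcal X_0)\rightrightarrows M(\mathcal X_1)$. As $\mathcal X_1\to\mathcal X_0\times_X\mathcal X_0$ is a covering, $M(\mathcal X_0\times_X\mathcal X_0)\to M(\mathcal X_1)$ is injective. So the equalizer is that of $M(\mathcal X_0)\rightrightarrows M(\mathcal X_0\times_X\mathcal X_0)$, which is $M(X)$ because $M$ is a sheaf and $\mathcal X_0\to X$ is a covering. By Yoneda, every term of the pro-system is canonically $H_0^{\mathbb A^1}(X)$, and the transition maps are identities. $\square$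

So in degree zero every hypercovering already gives the limit value. In higher degrees we need to measure how the answer depends on the hypercovering.

## 2. Maps into injectives, degrees above the dimension, and the projective line

The purpose of this section is to trade the pro-object for ordinary cohomology groups.

**$\mathcal A$ is a Grothendieck category.** On Noetherian schemes of finite dimension, Nisnevich cohomology commutes with filtered colimits of sheaves, so filtered colimits and direct sums of sheaves in $\mathcal A$ stay in $\mathcal A$. Filtered colimits in $\mathcal A$ are then exact, since they are exact for sheaves and the inclusion is exact (F1). The objects $H_0^{\mathbb A^1}(X)$, with $X$ in a small skeleton of smooth schemes, generate: a nonzero map $M\to N$ is nonzero on some $M(X)=\mathrm{Hom}(H_0^{\mathbb A^1}(X),M)$. Hence $\mathcal A$ has all products and enough injectives, and products of injectives are injective. The same identification shows that a monomorphism $M\to N$ in $\mathcal A$ is injective on sections.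

**Lemma 2.** For $I\in\mathcal A$ injective, naturally in $I$,
$$\mathrm{Hom}_{pro}(H_n^{cell}(X),I)\cong H^n(X,I).\tag{1}$$

*Proof.* As $\mathrm{Hom}(-,I)$ is exact, $\mathrm{Hom}(H_n(H_0^{\mathbb A^1}(\mathcal X_\bullet)),I)=H^n(\mathrm{Hom}(H_0^{\mathbb A^1}(\mathcal X_\bullet),I))=H^n(I(\mathcal X_\bullet))$. Take the colimit over hypercoverings: the left side becomes $\mathrm{Hom}_{pro}(H_n^{cell}(X),I)$ and the right side becomes $H^n(X,I)$ by (F3). $\square$

**Proposition 3.** Over any perfect field, $H_n^{cell}(X)=0$ for $n>\dim X$.

*Proof.* By (1) and the bound $\dim X$ on Nisnevich cohomological dimension, $\mathrm{Hom}_{pro}(H_n^{cell}(X),I)=0$ for all injective $I$. Write $H_n^{cell}(X)=\text{“}\lim\text{”}A_\alpha$. Given $\alpha$, embed $A_\alpha$ in an injective $I$. The map $A_\alpha\hookrightarrow I$ is zero in $\operatorname{colim}_\beta\mathrm{Hom}(A_\beta,I)$, so for some $\beta\to\alpha$ the composite $A_\beta\to A_\alpha\hookrightarrow I$ is zero. Hence $A_\beta\to A_\alpha$ is zero. Since every $\alpha$ admits such a $\beta$, the pro-object is $0$. $\square$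

What remains is $1\le n\le\dim X$. The smallest case is $n=1$ on a curve, so try $\mathbb P^1$.

**Example 4 (the projective line).** *$H_1^{cell}(\mathbb P^1)$ is constant.* For $I$ injective, $H^1(\mathbb A^1,I)=H^1(\operatorname{Spec}k,I)=0$, because every Nisnevich covering of the spectrum of a field has a section. Mayer–Vietoris for the standard cover of $\mathbb P^1$ by two affine lines gives
$$H^1(\mathbb P^1,I)=I(\mathbb G_m)/I(k)\cong\ker\big(1^*:I(\mathbb G_m)\to I(k)\big)=\mathrm{Hom}(\tilde H,I),$$
where $\tilde H=\ker(H_0^{\mathbb A^1}(\mathbb G_m)\to H_0^{\mathbb A^1}(\operatorname{Spec}k))$, a map split by the point $1$. So $\mathrm{Hom}_{pro}(H_1^{cell}(\mathbb P^1),-)$ and $\mathrm{Hom}(\tilde H,-)$ agree naturally on injectives. Both functors are left exact on $\mathcal A$ (the first is a filtered colimit of left exact functors), and a left exact functor is determined by its values on injectives, through $0\to N\to I^0\to I^1$. So they agree on $\mathcal A$. The identity of $\tilde H$ corresponds to a map $H_1^{cell}(\mathbb P^1)\to\tilde H$ that is bijective on maps into every $N\in\mathcal A$, hence on maps into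 every pro-object, since $\mathrm{Hom}_{pro}(-,\text{“}\lim\text{”}B_\beta)=\lim_\beta\mathrm{Hom}_{pro}(-,B_\beta)$. By Yoneda it is an isomorphism.

Why did this work? Every class in $H^1(\mathbb P^1,I)$ dies on the same open set $\mathbb A^1=\mathbb P^1\setminus\{\infty\}$, whatever $I$ is.

## 3. From the line to a conic without real points

Replace $\mathbb P^1$ by
$$C=\{x^2+y^2+z^2=0\}\subset\mathbb P^2_k$$
over a formally real field $k$. Then $C$ has no $k$-point, so no open subset of $C$ is isomorphic to $\mathbb A^1_k$, and the argument of Example 4 has nothing to start from. Each class in $H^1(C,I)$ still dies on $C\setminus S$ for some finite set $S$ of closed points (we check this in Section 5). The question is whether $S$ can be chosen independently of $I$ and of the class. It cannot, under the following condition. Write $i=\sqrt{-1}$.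

> $(*)$ $k$ is formally real, and the nonzero sums of two squares of $k$ meet infinitely many classes of $k^\times/k^{\times2}$.

Such a $k$ has characteristic $0$, so it is perfect. The field $\mathbb Q$ satisfies $(*)$: the primes $p\equiv1\pmod4$ are sums of two squares and lie in distinct square classes.

**Theorem A.** If $k$ satisfies $(*)$ (e.g. $k=\mathbb Q$), then $H_1^{cell}(C)$ is not isomorphic to a constant pro-object.

**Theorem B.**

1. Let $k$ satisfy $(*)$. For all $1\le n\le d$, the pro-object $H_n^{cell}(C\times(\mathbb P^1)^{d-1})$ is not constant. Here $C\times(\mathbb P^1)^{d-1}$ is a smooth projective variety of dimension $d$ that becomes isomorphic to $(\mathbb P^1)^d$ over $k(i)$.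
2. Over any perfect field, $H_0^{cell}(X)\cong H_0^{\mathbb A^1}(X)$ is constant for every smooth $X$, and $H_n^{cell}(X)=0$ for $n>\dim X$.

Hence, for $k$ satisfying $(*)$ and $n,d\ge0$: $H_n^{cell}(X)$ is constant for all smooth $X$ of pure dimension $d$ if and only if $n=0$ or $n>d$.

**Proposition C.** $(*)$ holds for every formally real field finitely generated over $\mathbb Q$, and for every formally real field finitely generated of transcendence degree $\ge1$ over a subfield.

Theorem A disproves the conjecture, already for $k=\mathbb Q$. Part (2) of Theorem B is Propositions 1 and 3. Theorem A is the case $n=d=1$ of part (1), and we prove all cases at once. A reader who wants only Theorem A can take $n=d=1$ throughout and skip Lemma 5 and Corollary 6.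

## 4. Cohomology over function fields, and contractions

We will need to extend scalars to fields that are not finite over $k$, so first we fix what this means.

**Essentially smooth schemes.** Let $F/k$ be a finitely generated field. As $k$ is perfect, $\operatorname{Spec}F=\lim U$ with $U$ running over the nonempty affine opens of a smooth irreducible model. For $Y$ smooth over $k$ put $H^j(Y_F,N)=\operatorname{colim}_UH^j(Y\times U,N)$. Do the same for cohomology with supports in a closed subset of $Y_F$ (defined over some $U$), for schemes étale over $Y_F$, and for henselizations. By continuity of Nisnevich cohomology these are the cohomology groups of the limit scheme with coefficients in the pulled-back sheaf. In particular they vanish above the dimension, and they vanish in positive degrees on henselian local schemes. Morphisms over $F$ are defined over some $U$, so they act on these groups. Filtered colimits are exact, so long exact sequences, Mayer–Vietoris, Nisnevich excision and homotopy invariance persist.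

The spectrum of a field is a Nisnevich point: a class in $H^j(U,N)$ with $j\ge1$ dies on a Nisnevich covering of $U$, which has a section over a dense open subset. So for $N\in\mathcal A$
$$N(\mathbb A^1_F)=N(F),\qquad H^j(\mathbb A^1_F,N)=H^j(F,N)=0\quad(j\ge1).\tag{2}$$

**Definition (contraction).** For $N\in\mathcal A$ put $N_{-1}(U)=\ker(1^*:N(\mathbb G_m\times U)\to N(U))$, $N_{-j}=(N_{-j+1})_{-1}$, and $N_{-0}=N$.

Thus $N_{-j}(U)$ is the set of sections of $N$ over $\mathbb G_m^j\times U$ that vanish on each $\{t_l=1\}$. If $M\to N$ is injective on sections, so is $M_{-j}\to N_{-j}$. For example $(\mathcal O^\times)_{-1}=\mathbb Z$: on $\mathbb G_m\times U$ with $U$ smooth connected, a unit is $t^m$ times a unit of $U$, and the condition at $t=1$ leaves $t^m$.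

The next lemma lets us move from degree $1$ on $C$ to degree $n$ on $C\times(\mathbb P^1)^{n-1}$.

**Lemma 5.** $N_{-1}\in\mathcal A$. Moreover, $H^{j}(U,N_{-1})$ is a direct summand of $H^{j+1}(\mathbb P^1\times U,N)$, naturally in $N\in\mathcal A$ and $U$ smooth.

*Proof.* **Step 1: a complex that computes reduced cohomology of $\mathbb G_m\times U$.** We want to exhibit $N_{-1}$ as the only cohomology sheaf of an $\mathbb A^1$-local complex. Write $\mathbb Z(\mathbb G_m)=\mathbb Z\oplus\tilde{\mathbb Z}(\mathbb G_m)$ (base point $1$) and $\mathcal H=R\underline{\mathrm{Hom}}(\tilde{\mathbb Z}(\mathbb G_m),N)$. Then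
$$H^j(U,\mathcal H)=\tilde H^j(\mathbb G_m\times U,N):=\ker\big(1^*:H^j(\mathbb G_m\times U,N)\to H^j(U,N)\big).$$
This is $\mathbb A^1$-invariant in $U$ because $N$ is strictly $\mathbb A^1$-invariant. So $\mathcal H$ is $\mathbb A^1$-local and its cohomology sheaves $\mathcal H^j$ lie in $\mathcal A$ by (F1). The sheaf $\mathcal H^j$ is associated with $U\mapsto\tilde H^j(\mathbb G_m\times U,N)$. So $\mathcal H^j=0$ for $j<0$ and $\mathcal H^0=N_{-1}$. In particular $N_{-1}\in\mathcal A$.

**Step 2: the higher cohomology sheaves vanish.** By the injectivity in (F1), it is enough that $\mathcal H^j(F)=0$ for $j\ge1$ and $F/k$ finitely generated. Here $\mathcal H^j(F)=\tilde H^j(\mathbb G_{m,F},N)$, since $\operatorname{Spec}F$ is a point. For $j\ge2$ this is $0$ because $\dim\mathbb G_{m,F}=1$. For $j=1$, we have $H^1(\mathbb A^1_F,N)=0$ by (2), so the localization sequence embeds $H^1(\mathbb G_{m,F},N)$ in $H^2_0(\mathbb A^1_F,N)$. By excision the latter is $H^2_0(\operatorname{Spec}\mathcal O,N)$, where $\mathcal O$ is the henselization of $\mathbb A^1_F$ at $0$. This group sits in the exact sequence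
$$H^1(\operatorname{Frac}\mathcal O,N)\to H^2_0(\operatorname{Spec}\mathcal O,N)\to H^2(\mathcal O,N),$$
whose outer terms vanish: $\operatorname{Frac}\mathcal O$ is a field and $\mathcal O$ is henselian local. So $\mathcal H^1(F)=0$. Therefore $\mathcal H=N_{-1}$ and
$$H^j(U,N_{-1})=\tilde H^j(\mathbb G_m\times U,N).$$

**Step 3: the summand.** It remains to find $\tilde H^j(\mathbb G_m\times U,N)$ inside $H^{j+1}(\mathbb P^1\times U,N)$. Use Mayer–Vietoris for the standard cover of $\mathbb P^1\times U$ by two copies of $\mathbb A^1\times U$, whose cohomology is $H^j(U)$ by pullback. The map $H^j(U)\oplus H^j(U)\to H^j(\mathbb G_m\times U)$ is the difference of two copies of the pullback, which is injective since $1^*$ splits it. So its cokernel is $\tilde H^j(\mathbb G_m\times U,N)$ and its kernel is the diagonal $H^j(U,N)$. We get the natural exact sequence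
$$0\to\tilde H^j(\mathbb G_m\times U,N)\to H^{j+1}(\mathbb P^1\times U,N)\to H^{j+1}(U,N)\to0,$$
and pullback along the projection $\mathbb P^1\times U\to U$ splits it naturally. $\square$

**Corollary 6.** For $1\le n\le d$, $T_n(I):=H^1(C,I_{-(n-1)})$ is a direct summand, naturally in $I\in\mathcal A$, of $H^n(C\times(\mathbb P^1)^{d-1},I)$.

*Proof.* By Lemma 5, $H^1(C,I_{-(n-1)})$ is a natural summand of $H^2(C\times\mathbb P^1,I_{-(n-2)})$, and so on down to $H^n(C\times(\mathbb P^1)^{n-1},I)$. The latter is a natural summand of $H^n(C\times(\mathbb P^1)^{d-1},I)$: pull back along the projection, and retract by a rational point of $(\mathbb P^1)^{d-n}$. $\square$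

## 5. Constancy forces one finite set of points for all coefficients

If a pro-object is isomorphic to $P\in\mathcal A$, then $\mathrm{Hom}_{pro}$ from it into $I$ is $\mathrm{Hom}(P,I)$, which commutes with products in $I$. This is our test. A toy model in abelian groups shows what it detects. Let $A_N=\mathbb Z^N$ with the coordinate projections $\mathbb Z^{N+1}\to\mathbb Z^N$. Then $\mathrm{Hom}_{pro}(\text{“}\lim\text{”}A_N,I)=\operatorname{colim}_NI^N=\bigoplus_{m}I$. For $I_\alpha=\mathbb Q/\mathbb Z$, $\alpha\in\mathbb N$, let $c_\alpha\in\bigoplus_mI_\alpha$ be $\tfrac12$ placed in coordinate $m=\alpha$. The family $(c_\alpha)$ does not lift to $\bigoplus_m\prod_\alpha I_\alpha$, since a lift would have support in finitely many coordinates $m$. So this pro-object is not constant. Below, "coordinates up to $N$" becomes "supported on $S$."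

**Proposition 7.** Let $1\le n\le d$. If $H_n^{cell}(C\times(\mathbb P^1)^{d-1})$ is constant, then there is a finite nonempty set $S$ of closed points of $C$ such that, for every injective $I\in\mathcal A$, the restriction $H^1(C,I_{-(n-1)})\to H^1(C\setminus S,I_{-(n-1)})$ is zero.

*Proof.* **Step 1: $T_n$ lifts families.** We show that for injectives $I_\alpha$ with product $J=\prod I_\alpha$, the map $T_n(J)\to\prod T_n(I_\alpha)$ is surjective. Put $X=C\times(\mathbb P^1)^{d-1}$ and let $H_n^{cell}(X)\cong P\in\mathcal A$. By (1), $H^n(X,I)\cong\mathrm{Hom}(P,I)$ naturally in injectives $I$. As $J$ is injective, $H^n(X,J)\to\prod H^n(X,I_\alpha)$ is bijective. Let $\iota:T_n\to H^n(X,-)$ and $r:H^n(X,-)\to T_n$ be natural with $r\iota=\mathrm{id}$ (Corollary 6). Given $(c_\alpha)$, lift $(\iota c_\alpha)$ to $g\in H^n(X,J)$. Then $r(g)$ has components $r\iota c_\alpha=c_\alpha$.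

**Step 2: a bad family.** Suppose the claim fails. Then for each finite nonempty $S$ there are an injective $I_S$ and $c_S\in T_n(I_S)$ with $c_S|_{C\setminus S}\neq0$. Let $J=\prod_SI_S$ and lift $(c_S)_S$ to $c\in T_n(J)=H^1(C,J_{-(n-1)})$ by Step 1.

**Step 3: one class dies on one open set.** We derive a contradiction from the class $c$. It vanishes on some Nisnevich covering of $C$. The generic point of $C$ lifts, with the same residue field, to a member of this covering, so that member has a section over some dense open $C\setminus S_0$. Hence $c|_{C\setminus S_0}=0$, and we may enlarge $S_0$ to be nonempty. Projecting $J\to I_{S_0}$ gives $c_{S_0}|_{C\setminus S_0}=0$, a contradiction. $\square$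

So it suffices to find, for every $S$, an injective $I$ and a class in $H^1(C,I_{-(n-1)})$ that survives on $C\setminus S$.

## 6. Extensions that split the conic, and classes that die there

The first plan is to take an explicit $M\in\mathcal A$ and a class $c'\in H^1(C,M)$ with $c'|_{C\setminus S}\ne0$, embed $M$ in an injective $I$, and push $c'$ forward. For $0\to M\to I\to Q\to0$ the kernel of $H^1(C\setminus S,M)\to H^1(C\setminus S,I)$ is the cokernel of $I(C\setminus S)\to Q(C\setminus S)$, and nothing we have proved makes it vanish. So $c'$ might die in the injective. On a projective line this cannot happen. For $F/k$ finitely generated and $N\in\mathcal A$, Mayer–Vietoris and (2) give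
$$H^1(\mathbb P^1_F,N)=N(\mathbb G_{m,F})/N(F)\cong N_{-1}(F).\tag{3}$$
Since a monomorphism in $\mathcal A$ is injective on sections, we obtain:

**Lemma 8.** A monomorphism $M\to N$ in $\mathcal A$ induces an injection $H^1(\mathbb P^1_F,M)\hookrightarrow H^1(\mathbb P^1_F,N)$.

This suggests extending scalars to a field $F$ with $C_F\cong\mathbb P^1_F$, such as $F=k(i)$, since $(1:i:0)\in C(k(i))$. But now the restriction to the complement of $S$ becomes useless. Suppose the preimage $S_F\subset C_F$ of $S$ contains an $F$-rational point $s'$. Then $C_F\setminus\{s'\}\cong\mathbb A^1_F$, and $H^1(\mathbb A^1_F,N)=0$ by (2). So every class of $H^1(C_F,N)$ dies on $C_F\setminus S_F$. For $F=k(i)$ this happens as soon as $S$ contains the closed point $(1:i:0)$, whose residue field is $k(i)$. We need an $F$ over which $C$ gets a rational point while no point of $S$ becomes rational.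

A second obstruction concerns the coefficients. We need classes on $C$ itself, defined over $k$, that become visible through a projective line. The natural source is push-forward from a quadratic extension.

**Lemma 9.** Let $K/k$ be a finite extension of fields with $k$ of characteristic $0$, $f:\operatorname{Spec}K\to\operatorname{Spec}k$, and $\mathcal F$ a strictly $\mathbb A^1$-invariant sheaf on smooth $K$-schemes. Then $f_*\mathcal F$, given by $(f_*\mathcal F)(U)=\mathcal F(U_K)$, is in $\mathcal A$, and $H^j(U,f_*\mathcal F)=H^j(U_K,\mathcal F)$.

*Proof.* A finite algebra over a henselian local ring is a product of henselian local rings. So the stalks of $f_*\mathcal F$ are finite products of stalks of $\mathcal F$, and $f_*$ is exact on Nisnevich sheaves. This gives the formula for cohomology. As $(\mathbb A^1\times U)_K=\mathbb A^1_K\times_KU_K$, strict $\mathbb A^1$-invariance of $\mathcal F$ gives that of $f_*\mathcal F$. $\square$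

If $C(K)\ne\emptyset$, then $H^1(C,f_*\mathcal F)=H^1(C_K,\mathcal F)\cong H^1(\mathbb P^1_K,\mathcal F)$ is computed by (3) over $K$. However, one fixed $K$ can never work. Let $s\in C$ be the closed point under a $K$-point $q$ of $C_K$. The restriction from $C_K$ to $C_K\setminus s_K$ factors through $C_K\setminus\{q\}\cong\mathbb A^1_K$. By Lemma 9 and (2), every class of $H^1(C,f_*\mathcal F)$ dies on $C\setminus\{s\}$. So $K$ must vary with $S$. This is where the infinitely many square classes in $(*)$ enter.

## 7. The determinant acts on $H^1$ of a projective line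

To show that a class does not die off $S$, we want a property shared by all classes supported on $S_F$ but not by our class. The property is invariance under an operator $\varepsilon$. Let $F/k$ be a finitely generated field and $N\in\mathcal A$.

**Lemma 10.** The action of $PGL_2(F)$ on $H^1(\mathbb P^1_F,N)$ by pullback factors through $\det:PGL_2(F)\to F^\times/F^{\times2}$.

*Proof.* A matrix with determinant $b^2$ may be divided by $b$, so the kernel of $\det$ is the image of $SL_2(F)$, which is generated by elementary matrices $e(\lambda)$. The morphism $\mathbb A^1\times\mathbb P^1_F\to\mathbb P^1_F$, $(r,p)\mapsto e(r\lambda)p$, is the identity at $r=0$ and $e(\lambda)$ at $r=1$. By homotopy invariance the restrictions to $r=0$ and $r=1$ are both inverse to the pullback $H^1(\mathbb P^1_F,N)\cong H^1(\mathbb A^1\times\mathbb P^1_F,N)$, hence equal. So $e(\lambda)^*=\mathrm{id}$. $\square$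

**Definition (the operator $\varepsilon$).** $\varepsilon$ is the operator on $H^1(\mathbb P^1_F,N)$ induced by any $h\in PGL_2(F)$ with $\det h=-1$ modulo squares, for example $t\mapsto-t$.

It is natural in $N$, and by Lemma 10 it commutes with the action of $PGL_2(F)$. On $H^1(\mathbb P^1_F,\mathcal O^\times)=\mathrm{Pic}(\mathbb P^1_F)=\mathbb Z$ it is the identity. In characteristic $0$ on $H^1(\mathbb P^1_F,\mathbf W)=\mathbf W(\mathbb G_{m,F})/W(F)$ it sends the class of $\langle t\rangle$ to that of $\langle-t\rangle$. By (F4), $\partial_t$ is well defined on this quotient and sends these classes to $1$ and $\langle-1\rangle$. So if $-1\notin F^2$, the class of $\langle t\rangle$ is not fixed by $\varepsilon$.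

The next lemma is the heart of the proof: classes supported on points with residue field $F(i)$ are fixed.

**Lemma 11.** Suppose $-1\notin F^2$ but $-1=x^2+y^2$ with $x,y\in F$. Let $s'\in\mathbb P^1_F$ be a closed point with residue field $F$-isomorphic to $F(i)$. Then $\varepsilon$ is the identity on the image of $H^1_{s'}(\mathbb P^1_F,N)\to H^1(\mathbb P^1_F,N)$.

*Proof.* **Step 1: normalize $s'$.** The point $s'$ has degree $2$, so it is not $\infty$, and $t(s')=x_0+y_0i$ with $x_0\in F$, $y_0\in F^\times$. The automorphism $g(t)=(t-x_0)/y_0$ carries $s'$ to the point $\{t^2+1=0\}$. Pullback by $g$ matches the two groups with supports and their images in $H^1(\mathbb P^1_F,N)$, and $\varepsilon$ commutes with $g^*$. So we may assume $s'=\{t^2+1=0\}$.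

**Step 2: represent $\varepsilon$ by an automorphism fixing $s'$ pointwise.** The map $t\mapsto-t$ swaps $i$ and $-i$, so we choose a better representative. Put
$$h(t)=\frac{xt-y}{yt+x},\qquad\det h=x^2+y^2=-1.$$
Since $(x+iy)(x-iy)=-1$, both factors are nonzero. Then
$$h(i)=\frac{xi-y}{x+iy}=\frac{i(x+iy)}{x+iy}=i,\qquad h(-i)=\frac{-xi-y}{x-iy}=\frac{-i(x-iy)}{x-iy}=-i.$$
In particular $h^{-1}(s')=s'$.

**Step 3: move the support to a rational point over $L=F(i)$.** Over $L$ the determinant $-1$ is a square, so we want to compare with $\mathbb P^1_L$. Let $\pi:\mathbb P^1_L\to\mathbb P^1_F$ be the étale projection, $p\in\mathbb P^1_L$ the rational point $t=i$, and $V=\mathbb P^1_L\setminus\{-i\}$. Then $\pi|_V$ is étale, $(\pi|_V)^{-1}(s')=p$, and $\pi$ induces an isomorphism of residue fields at $p$. Nisnevich excision gives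
$$H^1_{s'}(\mathbb P^1_F,N)\cong H^1_p(V,N)\cong H^1_p(\mathbb P^1_L,N).$$
As $\pi h_L=h\pi$, and $h_L$ fixes $i$ and $-i$ and hence preserves $V$ and $p$, these isomorphisms carry $h^*$ to $h_L^*$.

**Step 4: $h_L^*$ is trivial on $H^1_p(\mathbb P^1_L,N)$.** This follows once the group embeds equivariantly in $H^1(\mathbb P^1_L,N)$. Since $\mathbb P^1_L\setminus p\cong\mathbb A^1_L$, (2) gives $N(\mathbb P^1_L\setminus p)=N(L)$, and these sections extend to $\mathbb P^1_L$. So in
$$N(\mathbb P^1_L)\to N(\mathbb P^1_L\setminus p)\to H^1_p(\mathbb P^1_L,N)\to H^1(\mathbb P^1_L,N)$$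
the first map is surjective, and the last one is injective. It is $h_L^*$-equivariant. Since $\det h_L=-1=i^2$ is a square in $L$, Lemma 10 over $L$ shows that $h_L^*$ is trivial on $H^1(\mathbb P^1_L,N)$, hence on $H^1_p(\mathbb P^1_L,N)$.

**Step 5: descend.** By Step 3, $h^*$ is trivial on $H^1_{s'}(\mathbb P^1_F,N)$. The map $H^1_{s'}(\mathbb P^1_F,N)\to H^1(\mathbb P^1_F,N)$ is $h^*$-equivariant, and $h^*=\varepsilon$ on the target. So $\varepsilon$ fixes the image. $\square$

## 8. Fields adapted to a finite set of points of the conic

Let $k$ satisfy $(*)$ and let $S\neq\emptyset$ be a finite set of closed points of $C$. We build a field $F$ that splits $C$ but only makes the points of $S$ quadratic with residue field $F(i)$, and a quadratic extension $K/k$ that splits $C$ and such that $F\otimes_kK$ still has no $\sqrt{-1}$.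

Fix a real closure $R$ of $k$ for some ordering, $\bar k=R(i)$, and let $\tau$ be the nontrivial element of $\mathrm{Gal}(\bar k/R)$. Let $L_0\subset\bar k$ be a finite Galois extension of $k$ containing $i$ and $\sigma(k(s))$ for all $s\in S$ and all $k$-embeddings $\sigma:k(s)\to\bar k$. Put $F_0=L_0\cap R=L_0^\tau$. As $\tau$ preserves $L_0$ and moves $i\in L_0$, $[L_0:F_0]=2$ and $L_0=F_0(i)$. Let $F=F_0(C_{F_0})$ be the function field of $C_{F_0}$. It is finitely generated over $k$. As $C$ is geometrically integral, $F_0$ is algebraically closed in $F$.

By $(*)$ there is $a=u^2+v^2\in k^\times$ with $u,v\in k$ and $a\notin F_0^2$. Indeed, distinct nontrivial square classes of $k$ that become trivial in $F_0$ give distinct quadratic subextensions $k(\sqrt a)\subset F_0$, and the finite separable extension $F_0/k$ has finitely many subextensions. So only finitely many classes of $k^\times/k^{\times2}$ become trivial in $F_0$. Put $K=k(\sqrt{-a})$ and $E=F\otimes_kK$. Since $a>0$ in $R$, $-a$ is not a square in $k$ and $[K:k]=2$.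

**Lemma 12.** With this notation:

* (a) For $s\in S$, $F_0\otimes_kk(s)\cong\prod L_0$ as $F_0$-algebras.
* (b) $-1\notin F^2$, and every point of the preimage $S_F\subset C_F$ of $S$ has residue field $F$-isomorphic to $F(i)$.
* (c) There is an isomorphism $\psi:\mathbb P^1_F\cong C_F$, and $-1$ is a sum of two squares in $F$.
* (d) There is an isomorphism $\varphi:\mathbb P^1_K\cong C_K$.
* (e) $E$ is a field and $-1\notin E^2$.

*Proof.* (a) The algebra is a product of fields, because $k(s)/k$ is separable. Each factor embeds over $F_0$ into $\bar k$ as a compositum $F_0\cdot\sigma(k(s))$, which lies between $F_0$ and $L_0$ and so equals one of them. It is not $F_0$: otherwise $\sigma(k(s))\subset R$ and $s$ would give an $R$-point of $x^2+y^2+z^2=0$, which is impossible in a real closed field.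

(b) If $i\in F$, then $i$, being algebraic over $F_0$, lies in $F_0\subset R$, which is impossible. For $s\in S$, (a) gives $F\otimes_kk(s)\cong\prod F\otimes_{F_0}F_0(i)=\prod F(i)$, and the preimage of $s$ in $C_F$ is the spectrum of this algebra.

(c) The generic point of $C_{F_0}$ is an $F$-point of $C$, and a smooth conic with a rational point is a projective line. This point is a nontrivial relation $x^2+y^2+z^2=0$ in $F$. Here $z\ne0$, since otherwise $-1$ would be a square in $F$. Dividing by $z^2$ gives $-1=(x/z)^2+(y/z)^2$.

(d) $(u:v:\sqrt{-a})\in C(K)$, because $u^2+v^2-a=0$.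

(e) As $a>0$ in $R$, $-a\notin F_0^2$. As $F_0$ is algebraically closed in $F$, $-a\notin F^2$, so $E=F(\sqrt{-a})$ is a field. Suppose $-1=(b+b'\sqrt{-a})^2$ with $b,b'\in F$. Then $bb'=0$. If $b'=0$, then $-1\in F^2$, which (b) excludes. If $b=0$, then $-1=-a\,b'^2$, so $a\in F^2$. Then $\sqrt a$ is algebraic over $F_0$ and lies in $F$, so $a\in F_0^2$, which is excluded. $\square$

Here is the construction by hand over $k=\mathbb Q$. If $S$ is the single point $(1:i:0)$, take $L_0=\mathbb Q(i)$, so $F_0=\mathbb Q$. We may choose $a=5=1^2+2^2$, and $C$ has the point $(1:2:\sqrt{-5})$ over $K=\mathbb Q(\sqrt{-5})$. If $S$ also contains the closed point under $(1:2:\sqrt{-5})$, take $L_0=\mathbb Q(i,\sqrt5)$, so $F_0=\mathbb Q(\sqrt5)$. Now $a=5$ is not allowed: with it, $E$ would contain both $\sqrt5$ and $\sqrt{-5}$, hence $i$. But $a=13=2^2+3^2$ works, since $\sqrt{13}\notin\mathbb Q(\sqrt5)$. This matches Section 6: the classes coming from $\mathbb Q(\sqrt{-5})$ die off the point $(1:2:\sqrt{-5})$, so another quadratic field must take over.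

## 9. A Witt class that survives off $S$

**Proposition 13.** Let $k$ satisfy $(*)$ and let $n\ge1$. For every finite nonempty set $S$ of closed points of $C$ there are an injective $I\in\mathcal A$ and $c\in H^1(C,I_{-(n-1)})$ with $c|_{C\setminus S}\ne0$.

*Proof.* Use the notation of Section 8.

**Step 1: the coefficients.** We choose an explicit sheaf and embed it in an injective. Let $f:\operatorname{Spec}K\to\operatorname{Spec}k$ and $M=f_*\mathbf W$, so $M(U)=\mathbf W(U_K)$. By (F2) over $K$ and Lemma 9, $M\in\mathcal A$. Put $\mathbf W'=\mathbf W_{-(n-1)}$ on smooth $K$-schemes. It is strictly $\mathbb A^1$-invariant over $K$ by Lemma 5 applied over $K$ (by (F2) if $n=1$). From the description of contractions by sections, $M':=M_{-(n-1)}=f_*\mathbf W'$. Choose a monomorphism $M\hookrightarrow I$ with $I$ injective in $\mathcal A$, and put $N'=I_{-(n-1)}$. Then $M'\to N'$ is injective on sections, hence a monomorphism, and both lie in $\mathcal A$ (Lemma 5; trivial if $n=1$).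

**Step 2: the class.** We define $c$ over $k$ through the line $C_K$. By Lemma 9, Lemma 12(d), and (3) over $K$,
$$H^1(C,M')=H^1(C_K,\mathbf W')\overset{\varphi}{\cong}H^1(\mathbb P^1_K,\mathbf W')=\mathbf W'(\mathbb G_{m,K})/\mathbf W'(K).$$
With coordinates $t_1,\dots,t_{n-1},t$ on $\mathbb G_m^n$, let
$$\omega=\prod_{j=1}^{n-1}(\langle t_j\rangle-1)\cdot\langle t\rangle\in\mathbf W(\mathbb G_{m,K}^n).$$
It vanishes on each $\{t_j=1\}$, so $\omega\in\mathbf W'(\mathbb G_{m,K})$. For $n=1$ it is just $\langle t\rangle$. Let $c'\in H^1(C,M')$ be the class of $\omega$ and $c\in H^1(C,N')$ its image.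

**Step 3: over $F$ the class $c'$ is not fixed by $\varepsilon$.** Let $\varepsilon$ act on $H^1(C_F,-)$ through $\psi:\mathbb P^1_F\cong C_F$, and let $c'_F\in H^1(C_F,M')$ be the pullback of $c'$. We claim $\varepsilon c'_F\ne c'_F$.

First we translate to $E$. If $U$ is a model of $F$, then $U_K$ is a model of the field $E$. Opens of the form $U'_K$ with $U'\subset U$ open are cofinal among the opens of $U_K$, because $U_K\to U$ is finite and so the image of a proper closed subset is a proper closed subset. By Lemma 9, $H^1(C_F,M')=H^1(C_E,\mathbf W')$. An automorphism $h$ of $C_F$ acts on the right-hand side through $h_E$.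

The isomorphisms $\psi_E,\varphi_E:\mathbb P^1_E\cong C_E$ differ by an element of $PGL_2(E)$. So an $h$ which has determinant class $-1$ when read through $\psi$ becomes, read through $\varphi_E$, an element of $PGL_2(E)$ conjugate to it, again of determinant class $-1$. By Lemma 10 over $E$ (with base field $K$ and sheaf $\mathbf W'$), it acts as $t\mapsto-t$ does. The latter preserves the standard cover of $\mathbb P^1_E$, so it acts on $\mathbf W'(\mathbb G_{m,E})/\mathbf W'(E)$ by substituting $-t$ for $t$. Hence, through $\varphi_E$, $\varepsilon c'_F-c'_F$ is the class in $\mathbf W'(\mathbb G_{m,E})/\mathbf W'(E)$ of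
$$\delta=\prod_{j=1}^{n-1}(\langle t_j\rangle-1)\cdot(\langle-t\rangle-\langle t\rangle).$$

Suppose this class is zero. Then the image of $\delta$ in $W(E(t_1,\dots,t_{n-1})(t))$ comes from $W(E(t_1,\dots,t_{n-1}))$, so $\partial_t\delta=0$ by (F4). On the other hand, by linearity,
$$\partial_t\delta=\prod_{j=1}^{n-1}(\langle t_j\rangle-1)\cdot(\langle-1\rangle-1).$$
For an element $b$ of the Witt group of $E(t_1,\dots,t_{j-1})$, (F4) gives $\partial_{t_j}\big((\langle t_j\rangle-1)\,b\big)=b$. Applying $\partial_{t_{n-1}},\dots,\partial_{t_1}$ successively, we get $\langle-1\rangle-1=0$ in $W(E)$. Both forms have dimension $1$ and are anisotropic, so $\langle-1\rangle\cong\langle1\rangle$ and $-1\in E^2$, contradicting Lemma 12(e). This proves the claim.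

**Step 4: if $c$ died off $S$, it would be fixed by $\varepsilon$.** Suppose $c|_{C\setminus S}=0$. Then $c_F\in H^1(C_F,N')$ vanishes on $C_F\setminus S_F$, so by the localization sequence it lies in the image of $H^1_{S_F}(C_F,N')$. As $S_F$ is a finite disjoint union of closed points, excision gives
$$H^1_{S_F}(C_F,N')=\bigoplus_{s'\in S_F}H^1_{s'}(C_F,N').$$
By Lemma 12(b) and (c), Lemma 11 applies, through $\psi$, to every $s'\in S_F$ and to the sheaf $N'$. So $\varepsilon c_F=c_F$ in $H^1(C_F,N')$.

**Step 5: the contradiction.** We pull this equality back from $N'$ to $M'$. The map $H^1(C_F,M')\to H^1(C_F,N')$ is $\varepsilon$-equivariant, and by Lemma 8 it is injective, since $C_F\cong\mathbb P^1_F$ and $M'\to N'$ is a monomorphism. It sends $c'_F$ to $c_F$. Hence $\varepsilon c'_F=c'_F$, contradicting Step 3. So $c|_{C\setminus S}\ne0$. $\square$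

## 10. Proof of Theorems A and B

**Theorem A and Theorem B(1).** Let $k$ satisfy $(*)$ and suppose $H_n^{cell}(C\times(\mathbb P^1)^{d-1})$ is constant for some $1\le n\le d$. Proposition 7 gives a finite nonempty $S$ such that every class in $H^1(C,I_{-(n-1)})$, for every injective $I$, dies on $C\setminus S$. Proposition 13 for this $S$ gives a class that does not. This contradiction proves Theorem B(1). For $n=d=1$ it is Theorem A, and $k=\mathbb Q$ disproves the conjecture. Finally $C_{k(i)}\cong\mathbb P^1_{k(i)}$, because $(1:i:0)\in C(k(i))$, so $C\times(\mathbb P^1)^{d-1}$ becomes $(\mathbb P^1)^d$ over $k(i)$. $\square$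

**Theorem B(2) and the equivalence.** Part (2) is Propositions 1 and 3. Now let $k$ satisfy $(*)$ and $n,d\ge0$. If $n=0$ or $n>d$, part (2) shows that $H_n^{cell}(X)$ is constant for all smooth $X$ of pure dimension $d$. Otherwise $1\le n\le d$, and $X=C\times(\mathbb P^1)^{d-1}$ is a counterexample by part (1). $\square$

## 11. Fields with infinitely many square classes of sums of two squares

It remains to prove Proposition C. In both cases we exhibit infinitely many sums of two squares and show that each square class of $k$ contains only finitely many of them. Let $k$ be formally real.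

**Finitely generated over $\mathbb Q$.** The algebraic closure $k_0$ of $\mathbb Q$ in $k$ is a number field. For distinct primes $p,q\equiv1\pmod4$, we have $pq\in k^2$ if and only if $\mathbb Q(\sqrt{pq})\subset k_0$. Fix $p$. Distinct $q$ give distinct quadratic fields $\mathbb Q(\sqrt{pq})$, and $k_0$ contains finitely many. So each square class of $k$ contains finitely many such primes. As there are infinitely many primes $\equiv1\pmod4$ and each is a sum of two squares, infinitely many square classes occur.

**Finitely generated of transcendence degree $\ge1$ over a subfield.** Adjoin to the subfield all but one element $t$ of a transcendence basis. Then $k$ is finite over $k_1(t)$ with $k_1\subset k$ formally real and $t$ transcendental over $k_1$. The polynomials $q_m=(t-m)^2+1$, $m\in\mathbb Z$, are sums of two squares. They are monic, pairwise distinct, and irreducible in $k_1[t]$, as $-1\notin k_1^2$. Fix $m$. For $m'\ne m$ the polynomial $q_mq_{m'}$ is squarefree and nonconstant, and for $m'\neq m''$ both different from $m$ the product $q_mq_{m'}\cdot q_mq_{m''}=q_m^2\,q_{m'}q_{m''}$ is not a square in $k_1(t)$. So the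 extensions $k_1(t)(\sqrt{q_mq_{m'}})$ are distinct quadratic extensions of $k_1(t)$, and only finitely many embed in the finite separable extension $k/k_1(t)$. Hence each square class of $k$ contains finitely many of the $q_m$, and infinitely many square classes occur. $\square$
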